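# The worst decay rate of a persistently excited gradient flow depends on the dimension through $(\log n)^2$

## 1. A point pushed along one moving direction

A point $x(t)\in\mathbb R^n$ moves toward the origin, but at each instant it can be pushed only along one direction $c(t)$, with a force proportional to its component along that direction:
$$\dot x(t)=-c(t)c(t)^\top x(t),\qquad x\in\mathbb R^n,\quad c:[0,+\infty)\to\mathbb R^n. \tag{1}$$
If $c$ is a constant vector and $n\ge2$, then the points orthogonal to $c$ never move. To get decay, $c$ has to visit all directions in every time window of a fixed length. We ask how slow the decay can be when we know only how much excitation every direction receives, and how this worst rate depends on the dimension.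

**Definition (persistent excitation).** Let $0<a\le b$ and $T>0$. A measurable, locally square-integrable signal $c:[0,+\infty)\to\mathbb R^n$ is persistently exciting (PE) with parameters $(a,b,T)$ if
$$a\,\mathrm{Id}_n\le\int_t^{t+T}c(s)c(s)^\top ds\le b\,\mathrm{Id}_n\qquad\text{for all }t\ge0, \tag{2}$$
as an inequality between symmetric matrices.

Since $cc^\top$ is locally integrable, (1) has unique absolutely continuous solutions. Write $\Phi_c(t,0)$ for its fundamental matrix, so $x(t)=\Phi_c(t,0)x(0)$. From (1),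
$$\frac{d}{dt}|x|^2=-2\,(c^\top x)^2, \tag{3}$$
so $|x|$, and hence $\|\Phi_c(t,0)\|$, is nonincreasing.

**Definition (decay rates).**
$$R(c):=-\limsup_{t\to+\infty}\frac{\log\|\Phi_c(t,0)\|}{t},\qquad R(a,b,T,n):=\inf\{R(c):c\text{ is PE with parameters }(a,b,T)\}.$$

We shall use complex solutions freely. A real matrix $A$ has the same norm on $\mathbb C^n$ as on $\mathbb R^n$, because $|A(p+iq)|^2=|Ap|^2+|Aq|^2$ for real $p,q$. The same holds for real operators on $L^2$. So if $x$ is a nonzero real or complex solution, $\|\Phi_c(t,0)\|\ge|x(t)|/|x(0)|$, and one slow solution gives an upper bound for $R(c)$.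

**Example 1 ($n=1$).** Here $x(t)=x(0)\exp(-\int_0^tc^2)$ and $\int_0^tc^2\ge a\lfloor t/T\rfloor$, so $R(c)\ge a/T$, with equality for the constant signal $c=\sqrt{a/T}$. The worst rate is $a/T$, and $b$ plays no role.

**Example 2 (a rotating signal in the plane).** Let $c(t)=\sqrt\beta\,(\cos t,\sin t)^\top$ with $\beta>2$. Then $\int_t^{t+2\pi}cc^\top=\pi\beta\,\mathrm{Id}$, so $c$ is PE with $a=b=\pi\beta$, $T=2\pi$. Put $J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ and $c_0=c(0)$, so that $c(t)=e^{tJ}c_0$. In the rotating frame $y=e^{-tJ}x$, equation (1) becomes $\dot y=-By$ with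
$$B=J+c_0c_0^\top=\begin{pmatrix}\beta&-1\\1&0\end{pmatrix}.$$
The eigenvalues solve $\lambda^2-\beta\lambda+1=0$, and $R(c)$ is the smaller one, $\frac{2}{\beta+\sqrt{\beta^2-4}}\sim\frac1\beta$.

So a stronger signal gives *slower* decay. The reason is that $x$ is quickly forced to be nearly orthogonal to $c$ and then follows the rotating orthogonal line. Its speed is about $|x|=\sqrt\beta\,|c^\top x|$, so $|c^\top x|\approx|x|/\sqrt\beta$, and by (3) the relative loss of norm per unit time is about $1/\beta$. Note that $\frac1\beta$ is a constant times $\frac a{b^2}$ here. This suggests studying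
$$\underline F(n)=\underline F(a,T,n):=\liminf_{b\to\infty}R(a,b,T,n)\frac{(1+b^2)T}{a},\qquad \overline F(n)=\overline F(a,T,n):=\limsup_{b\to\infty}R(a,b,T,n)\frac{(1+b^2)T}{a},$$
with $a,T$ fixed.

## 2. The plane: two-sided bounds for $n=2$

**Proposition 1.** For all $a,T>0$: $\ 1\le\underline F(2)\le\overline F(2)\le64\pi^2$.

The lower bound will come from an operator attached to one time window. That part works in every dimension, so we write it for general $n$.

**Step 1: reduce the loss of norm over one window to the norm of one operator.** Let $c$ be PE, $t_0\ge0$, $I=[t_0,t_0+T]$. Define $\Gamma:\mathbb R^n\to L^2(I)$ by $(\Gamma v)(t)=c(t)^\top v$, and on $L^2(I)$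
$$Ku(t)=\int_Ic(t)^\top c(s)u(s)\,ds,\qquad Vu(t)=\int_{t_0}^tc(t)^\top c(s)u(s)\,ds .$$
Since $\Gamma^*u=\int_Ic\,u$, we have $K=\Gamma\Gamma^*$, while $W:=\Gamma^*\Gamma=\int_Icc^\top$ lies between $a\,\mathrm{Id}$ and $b\,\mathrm{Id}$. Hence
$$0\le K\le b,\qquad \|\Gamma v\|\ge\sqrt a\,|v|. \tag{4}$$
Recall that an integral operator with kernel $k\in L^2(I\times I)$ is Hilbert–Schmidt with $\|\cdot\|_{HS}^2=\iint|k|^2$, and that its operator norm is at most its Hilbert–Schmidt norm. Here $|c(t)^\top c(s)|\le|c(t)||c(s)|$, so $V$ is Hilbert–Schmidt.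

Let $x$ solve (1) and $u=c^\top x$, which is in $L^2(I)$ because $x$ is continuous. From $x(t)=x(t_0)-\int_{t_0}^tc\,u\,ds$, multiplying by $c(t)^\top$,
$$\Gamma x(t_0)=u+Vu .$$
By (4), $\sqrt a\,|x(t_0)|\le(1+\|V\|)\|u\|$. Integrating (3) over $I$,
$$|x(t_0+T)|^2=|x(t_0)|^2-2\|u\|^2\le\Big(1-\frac{2a}{(1+\|V\|)^2}\Big)|x(t_0)|^2 .$$
Suppose $\|V\|\le v$ for every window. Iterating over $[kT,(k+1)T]$ and using $1-s\le e^{-s}$ gives $\|\Phi_c(kT,0)\|\le e^{-ka/(1+v)^2}$. For $kT\le t\le(k+1)T$ with $k\ge1$, monotonicity of $\|\Phi_c(t,0)\|$ gives $\frac1t\log\|\Phi_c(t,0)\|\le-\frac{k}{k+1}\frac{a}{T(1+v)^2}$. Therefore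
$$\|V\|\le v\ \text{ for every window}\quad\Longrightarrow\quad R(c)\ge\frac{a}{T(1+v)^2}. \tag{5}$$

**Step 2: bound $\|V\|$ by its Hilbert–Schmidt norm.** The function $|c(t)^\top c(s)|^2$ is symmetric in $(s,t)$, so
$$\|V\|_{HS}^2=\frac12\iint_{I\times I}|c(t)^\top c(s)|^2\,ds\,dt=\frac12\iint\operatorname{tr}\big(c(t)c(t)^\top c(s)c(s)^\top\big)\,ds\,dt=\frac12\operatorname{tr}(W^2)\le\frac{nb^2}2. \tag{6}$$
For $n=2$ this says $\|V\|\le b$, and (5) gives $R(a,b,T,2)\ge\frac{a}{T(1+b)^2}$. Multiply by $\frac{(1+b^2)T}a$ and let $b\to\infty$: $\underline F(2)\ge1$.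

**Step 3: normalize $T$.** This step lets us build signals with $T=2\pi$ only. The map $c\mapsto\tilde c$, $\tilde c(t)=\sqrt{2\pi/T}\,c(2\pi t/T)$, satisfies $\int_t^{t+T}\tilde c\tilde c^\top=\int_{2\pi t/T}^{2\pi t/T+2\pi}cc^\top$. So it is a bijection from PE signals with parameters $(a,b,2\pi)$ to those with parameters $(a,b,T)$, in any dimension. Moreover $\Phi_{\tilde c}(t,0)=\Phi_c(2\pi t/T,0)$. Hence
$$T\,R(a,b,T,n)=2\pi\,R(a,b,2\pi,n). \tag{7}$$
From now on, when signals are constructed, $T=2\pi$ and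
$$\alpha=\frac a{2\pi},\qquad\beta=\frac b{2\pi}.$$

**Step 4: find a slow signal in the plane.** Example 2 has $a=b$, whereas we need $a$ fixed. Let $c$ have a strong constant first component and a weak second one, $c=(\sqrt\beta,w)^\top$, and *prescribe the direction of the solution* instead of the signal: $x=(q\xi,\xi)^\top$ with a small slope $q$. Put $g=\sqrt\beta\,q+w$, so that $c^\top x=g\xi$. Then (1) reads $\dot\xi=-wg\xi$ and $\frac{d}{dt}(q\xi)=-\sqrt\beta g\xi$. Eliminating $\dot\xi$ and inserting $w=g-\sqrt\beta q$ gives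
$$qg^2-\sqrt\beta(1+q^2)g-\dot q=0. \tag{8}$$
So we choose $q$ and solve a quadratic for $g$. If $q$ has size $\delta$, the small root $g$ has size about $\delta/\sqrt\beta$, so $w\approx-\sqrt\beta q$ and $\int w^2\approx\beta\delta^2$ up to a constant. Requiring $\int w^2=a$ makes the loss $g^2\approx\delta^2/\beta\approx a/\beta^2$. We now make this exact.

Assume $\beta\ge4$ and $a\le b/8$. For $\delta\in[0,1]$ put $q(t)=\delta\sin t$ and
$$g=\frac{-2\dot q}{\sqrt\beta(1+q^2)+\sqrt{\beta(1+q^2)^2+4q\dot q}},\qquad w=g-\sqrt\beta\,q,\qquad c=(\sqrt\beta,w)^\top.$$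

*The function $g$ is a solution of (8).* As $|4q\dot q|\le2\delta^2\le2<\beta$, the root is real, and $g$ is continuous in $(t,\delta)$ with
$$|g|\le\frac{2|\dot q|}{\sqrt\beta}.$$
With $s=\sqrt\beta(1+q^2)$ and $S=\sqrt{s^2+4q\dot q}$, the left side of (8) is
$$\frac{\dot q\,\big(4q\dot q+2s(s+S)-(s+S)^2\big)}{(s+S)^2}=\frac{\dot q\,(4q\dot q+s^2-S^2)}{(s+S)^2}=0 .$$

*The signal $c$ is PE for a suitable $\delta$.* Under $t\mapsto t+\pi$ the functions $q,\dot q$ change sign, hence so do $g$ and $w$. So $w$ is $2\pi$-periodic with mean zero, and $\int_t^{t+2\pi}cc^\top=\mathrm{diag}\big(b,\int_0^{2\pi}w^2\big)$ for all $t$. In $L^2(0,2\pi)$, with $\|q\|=\|\dot q\|=\sqrt\pi\,\delta$,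
$$\|w\|\ge\sqrt\beta\,\|q\|-\|g\|\ge\sqrt\pi\,\delta\Big(\sqrt\beta-\frac2{\sqrt\beta}\Big)\ge\frac12\sqrt{\pi\beta}\,\delta,$$
the last because $\beta\ge4$. Thus $\int_0^{2\pi}w^2$ is continuous in $\delta$, is $0$ at $\delta=0$, and is at least $\frac{\pi\beta}4=\frac b8\ge a$ at $\delta=1$. Choose $\delta\in(0,1]$ with $\int_0^{2\pi}w^2=a$. Then $c$ is PE with parameters $(a,b,2\pi)$, and $\frac{\pi\beta\delta^2}4\le a$, that is, $\delta^2\le\frac{4a}{\pi\beta}$.

*The slow solution.* Let $\dot\xi=-wg\,\xi$, $\xi(0)=1$, $x=(q\xi,\xi)^\top$. Then $c^\top x=(\sqrt\beta q+w)\xi=g\xi$, so $\dot\xi=-w\,c^\top x$. By (8),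
$$\frac d{dt}(q\xi)=(\dot q-qwg)\xi=(\dot q-qg^2+\sqrt\beta q^2g)\xi=-\sqrt\beta\,g\,\xi=-\sqrt\beta\,c^\top x .$$
So $x$ solves (1). By (3),
$$\frac{d}{dt}\log|x|=-\frac{(c^\top x)^2}{|x|^2}=-\frac{g^2}{1+q^2}\ge-\frac{4\dot q^2}\beta .$$
The mean of $\frac{4\dot q^2}{\beta}$ over a period is $\frac1{2\pi}\cdot\frac{4\pi\delta^2}\beta=\frac{2\delta^2}\beta$, hence $R(c)\le\frac{2\delta^2}{\beta}\le\frac{8a}{\pi\beta^2}=\frac{32\pi a}{b^2}$. With (7),
$$\overline F(2)\le\limsup_{b\to\infty}\frac{2\pi(1+b^2)}a\cdot\frac{32\pi a}{b^2}=64\pi^2 .$$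
This proves Proposition 1. $\square$

## 3. From the plane to dimension $n$

What changes when $n$ grows? Steps 1 and 2 hold for all $n$ and give
$$R(a,b,T,n)\ge\frac{a}{T(1+b\sqrt{n/2})^2}\ge\frac{a}{2(1+nb^2)T},$$
because $(1+s)^2\le2(1+s^2)$. This has the form of the lower half of the following estimate, quoted with the problem, whose source is "On the Decay Rate For Degenerate Gradient Flows Subject To Persistent Excitation" (https://team.inria.fr/mctao/files/2021/12/chitour.pdf): there are absolute constants $C_0,C_1>0$ such that for all $T>0$, $0<a\le b$, $n\ge2$,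
$$C_1\frac{a}{(1+nb^2)T}\le R(a,b,T,n)\le C_0\frac a{(1+b^2)T}. \tag{9}$$
So $\underline F(n)$ and $\overline F(n)$ lie between $C_1/n$ and $C_0$. The question is to find $f(n)$ such that both are comparable to $f(n)$, with constants independent of $a,T,n$. The answer is $f(n)=\frac{1}{(\log n)^2}$.

**Theorem 1.** For all $a,T>0$, $n\ge2$:
$$\frac1{25}\,\frac1{(\log n)^2}\le\underline F(n)\le\overline F(n)\le32\pi^2\,\frac1{(\log n)^2}.$$

**Theorem 2.** For all $a,T>0$,
$$\frac{4\pi^2}{(\log n+6\pi)^2}\le\underline F(n)\quad(n\ge2),\qquad\overline F(n)\le\frac{4\pi^2}{(\log n-\frac12)^2}\quad(n\ge3).$$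
Hence $(\log n)^2\underline F(n)$ and $(\log n)^2\overline F(n)$ both tend to $4\pi^2$ as $n\to\infty$, uniformly in $a,T$.

**Theorem 3.** There are absolute constants $C,c>0$ such that for all $0<a\le b$, $T>0$, $n\ge2$:
$$\frac{c\,a}{(1+b^2\log^2n)\,T}\le R(a,b,T,n)\le\frac{C\,a}{(1+b^2\log^2n)\,T}.$$

The quoted estimate (9) will be used only for the upper bound in Theorem 3 when $n\le90$.

**Where the Hilbert–Schmidt argument stops.** Estimate (6) is an equality whenever $W=b\,\mathrm{Id}$, so no better computation of $\|V\|_{HS}$ can remove the factor $\sqrt n$. But (5) needs only the operator norm. The operator $K$ also has Hilbert–Schmidt norm $b\sqrt n$ when $W=b\,\mathrm{Id}$, and its operator norm is $b$, whatever $n$ is. Now $V$ is the part of $K$ "below the diagonal", where $s<t$. Since $V^*u(t)=\int_t^{t_0+T}c(t)^\top c(s)u(s)\,ds$, we even have $V+V^*=K$, so the self-adjoint part of $V$ has norm at most $\frac b2$, and any growth with $n$ sits in the skew part. The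 question becomes how much the operator norm can grow when we keep only the lower triangular part of an operator.

## 4. The norm of a lower triangular part

Let $P_1,\dots,P_n$ be mutually orthogonal projections with sum $\mathrm{Id}$ on a complex Hilbert space. For a bounded operator $A$ put
$$\tau(A)=\sum_{i>j}P_iAP_j .$$
For $n\times n$ matrices and coordinate projections, $\tau(A)$ is the strictly lower triangular part of $A$.

**Example 3 (the norm really can grow like $\log n$).** Let $A_{ij}=\frac1{i-j}$ for $i\ne j$ and $A_{ii}=0$. The function $f(\theta)=i(\pi-\theta)$ on $(0,2\pi)$ has Fourier coefficients $\frac1{2\pi}\int_0^{2\pi}f(\theta)e^{-im\theta}d\theta=\frac1m$ for $m\ne0$ and $0$ for $m=0$. So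
$$\langle y,Ax\rangle=\frac1{2\pi}\int_0^{2\pi}f(\theta)\Big(\sum_jx_je^{ij\theta}\Big)\overline{\Big(\sum_ky_ke^{ik\theta}\Big)}\,d\theta,$$
and $|f|\le\pi$ gives $\|A\|\le\pi$. With $e=n^{-1/2}(1,\dots,1)^\top$,
$$\langle e,\tau(A)e\rangle=\frac1n\sum_{m=1}^{n-1}\frac{n-m}m=\sum_{m=1}^{n-1}\frac1m-\frac{n-1}n\ge\log n-1 .$$
For $n\ge3$ this gives $\|\tau(A)\|\ge\frac1\pi(\log n-1)\|A\|$. In $A$ the positive and negative terms $\frac1m$ balance, while in $\tau(A)$ they all have one sign. Section 6 builds a signal out of the same one-sided harmonic sum.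

**Lemma 1.** $\|\tau(A)\|\le\big(\frac1\pi\log n+4\big)\|A\|$ for all $n\ge2$.

**Step 1: replace truncation by an average of unitary conjugates.** Let $U_\theta=\sum_je^{ij\theta}P_j$, which is unitary. Then $U_\theta^*AU_\theta=\sum_{i,j}e^{-\mathrm i(i-j)\theta}P_iAP_j$ (upright $\mathrm i$ is the imaginary unit). For a complex measure $h$ on the circle with total variation $\|h\|$ and $\hat h(m)=\int e^{-im\theta}dh(\theta)$,
$$\int U_\theta^*AU_\theta\,dh(\theta)=\sum_{i,j}\hat h(i-j)P_iAP_j,$$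
and the left side has norm at most $\|h\|\,\|A\|$, since $|\langle y,U_\theta^*AU_\theta x\rangle|\le\|A\|\,\|x\|\,\|y\|$ for every $\theta$. So if
$$\hat h(m)=1\ (1\le m\le n-1),\qquad\hat h(m)=0\ (-(n-1)\le m\le0), \tag{10}$$
then $\|\tau(A)\|\le\|h\|\,\|A\|$. Only finitely many coefficients are prescribed, and this freedom keeps $\|h\|$ finite.

**Step 2: build $h$.** We want $\hat h(m)=\frac12(\operatorname{sgn}m+1-1_{m=0})$ for $|m|\le n-1$. The terms $1$ and $1_{m=0}$ are the coefficients of $\delta_0$ and of $\frac{d\theta}{2\pi}$. For the sign we use a sine polynomial. Put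
$$\widetilde F_m(\theta)=\sum_{k=1}^{m-1}\Big(1-\frac km\Big)\sin k\theta,\qquad\psi=2\widetilde F_{2n}-\widetilde F_n,\qquad g=2i\psi,\qquad h=\frac12\Big(g\,\frac{d\theta}{2\pi}+\delta_0-\frac{d\theta}{2\pi}\Big).$$
The coefficient of $\sin k\theta$ in $\psi$ is $2(1-\frac k{2n})-(1-\frac kn)=1$ for $1\le k\le n$. It is $2-\frac kn\in[0,1]$ for $n<k<2n$, and $0$ for $k\ge2n$. Since $2i\sin k\theta=e^{ik\theta}-e^{-ik\theta}$, we get $\hat g(m)=\operatorname{sgn}(m)$ for $|m|\le n$, and (10) holds.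

**Step 3: a closed form for $\psi$.** It is needed to estimate $\int|\psi|$. Exactly $m-k$ indices $l$ satisfy $k\le l\le m-1$, so $\widetilde F_m$ is the average over $0\le l\le m-1$ of
$$\sum_{k=1}^l\sin k\theta=\frac12\cot\frac\theta2-\frac{\cos((l+\frac12)\theta)}{2\sin(\theta/2)} .$$
Since $\sum_{l=0}^{m-1}\cos((l+\frac12)\theta)=\frac{\sin m\theta}{2\sin(\theta/2)}$, averaging gives
$$\widetilde F_m(\theta)=\frac12\cot\frac\theta2-\frac{\sin m\theta}{4m\sin^2(\theta/2)},\qquad\psi(\theta)=\frac12\cot\frac\theta2+\frac{\sin n\theta-\sin2n\theta}{4n\sin^2(\theta/2)} .$$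

**Step 4: estimate $\|h\|$.** As $|g|=2|\psi|$ is even,
$$\|h\|\le\frac12\Big(\frac1{2\pi}\int_{-\pi}^\pi|g|\,d\theta+2\Big)=1+\frac1\pi\int_0^\pi|\psi|\,d\theta .$$
On $[0,\frac1n]$, $\psi$ is a sum of $2n-1$ sines with coefficients in $[0,1]$, so $|\psi|\le2n$, and this interval contributes at most $2$. On $[\frac1n,\pi]$ we use $\frac12\cot\frac\theta2\le\frac1\theta$ and $\sin\frac\theta2\ge\frac\theta\pi$:
$$|\psi|\le\frac1\theta+\frac1{2n\sin^2(\theta/2)}\le\frac1\theta+\frac{\pi^2}{2n\theta^2},$$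
which contributes at most $\log(\pi n)+\frac{\pi^2}2$. Altogether
$$\|h\|\le1+\frac1\pi\Big(\log n+\log\pi+2+\frac{\pi^2}2\Big)\le\frac1\pi\log n+4,$$
since $\log\pi+2+\frac{\pi^2}2<8.1<3\pi$. $\square$

## 5. Cutting the window into $n$ pieces of equal energy

Lemma 1 cannot be applied to $V$ directly: $V$ is a truncation of $K$ along a continuum of times, and the bound of the lemma is infinite if the number of blocks is. But we may cut $I$ into $m$ pieces, use the lemma between different pieces, and use the Hilbert–Schmidt norm within each piece. The total energy $\int_I|c|^2=\operatorname{tr}W$ is at most $nb$. With $m$ pieces of equal energy, the diagonal blocks cost about $\frac{nb}m$ and the truncation about $\frac b{2\pi}\log m$. The choice $m=n$ brings the first down to order $b$ at the price of a logarithm.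

**Proposition 2.** For all $0<a\le b$, $T>0$, $n\ge2$,
$$R(a,b,T,n)\ge\frac a{T(1+b\kappa_n)^2},\qquad\kappa_n=\frac{\log n}{2\pi}+3 . \tag{11}$$

By (5) we must show $\|V\|\le b\kappa_n$ on every window. We work on complex $L^2(I)$.

**Step 1: cut and split $V$.** The function $\varphi(t)=\int_{t_0}^t|c|^2$ is continuous and nondecreasing, with $0<\varphi(t_0+T)=\operatorname{tr}W\le nb$. Choose $t_0=s_0<s_1<\dots<s_n=t_0+T$ with $\varphi(s_j)=\frac jn\varphi(t_0+T)$, and put $I_j=[s_{j-1},s_j)$, so $\int_{I_j}|c|^2\le b$. Let $P_j$ be multiplication by $1_{I_j}$. If $i>j$, every $t\in I_i$ is later than every $s\in I_j$, so $P_iVP_j=P_iKP_j$. If $i<j$, $P_iVP_j=0$. Hence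
$$V=\sum_jP_jVP_j+\tau(K).$$

**Step 2: bound the diagonal blocks.** The first sum is block diagonal, so its norm is at most $\max_j\|P_jVP_j\|_{HS}$. By symmetry of the kernel bound,
$$\|P_jVP_j\|_{HS}^2\le\iint_{s<t;\ s,t\in I_j}|c(t)|^2|c(s)|^2\,ds\,dt=\frac12\Big(\int_{I_j}|c|^2\Big)^2\le\frac{b^2}2 .$$

**Step 3: bound the off-diagonal part, saving a factor $2$.** Since $\tau(\mathrm{Id})=0$, we have $\tau(K)=\tau(K-\frac b2\mathrm{Id})$. From $0\le K\le b$, $\|K-\frac b2\mathrm{Id}\|\le\frac b2$. By Lemma 1,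
$$\|\tau(K)\|\le\frac b2\Big(\frac1\pi\log n+4\Big).$$
The factor $\frac12$ won here is needed for the sharp constant in Theorem 2.

**Step 4: add.** $\|V\|\le b\big(\frac{\log n}{2\pi}+2+\frac1{\sqrt2}\big)\le b\kappa_n$, and (5) gives (11). $\square$

**Lower bounds in Theorems 1, 2 and 3.** Multiply (11) by $\frac{(1+b^2)T}a$ and let $b\to\infty$:
$$\underline F(n)\ge\kappa_n^{-2}=\frac{4\pi^2}{(\log n+6\pi)^2}\qquad(n\ge2),$$
which is the lower bound of Theorem 2. As $\log n\ge\log2$, $\log n+6\pi\le(1+\frac{6\pi}{\log2})\log n\le28.2\log n$, and $\frac{4\pi^2}{28.2^2}>\frac1{25}$, so $\underline F(n)\ge\frac1{25(\log n)^2}$: the lower bound of Theorem 1. Finally $\kappa_n\le(\frac1{2\pi}+\frac3{\log2})\log n\le4.5\log n$, so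
$$(1+b\kappa_n)^2\le2(1+b^2\kappa_n^2)\le41(1+b^2\log^2n),$$
and (11) gives the lower bound of Theorem 3 with $c=\frac1{41}$.

## 6. A weak frequency at the edge of a band of strong ones

For the upper bounds we look for bad signals of the kind in Example 2, where passing to a rotating frame turns (1) into an eigenvalue problem. Let $c$ contain strong frequencies with weight $\beta$ and one weak frequency $\pm M$ with weight $\alpha$. The slow mode will live near the weak frequency, and the strong frequencies will enter through the sum of $\frac1j$, with $j$ the distance from $M$ to a strong frequency. If the weak frequency sat in the middle of the strong band, this sum would cancel by symmetry. At the edge of the band all terms have one sign, as in Example 3, and the sum is about $\log n$.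

Throughout $T=2\pi$, $\alpha=\frac a{2\pi}$, $\beta=\frac b{2\pi}$, $\rho=\frac\alpha\beta\in(0,1]$, $n\ge3$.

**Step 1: write down the signal and check PE.** If $n$ is odd, write $n=2N+3$ with $N\ge0$ and $\mathcal K=\{-N,\dots,N\}$. If $n$ is even, write $n=2N+2$ with $N\ge1$ and $\mathcal K=\{\pm1,\dots,\pm N\}$. Put $M=N+1$. Let $c(t)$ have the $n$ components
$$\sqrt{2\beta}\cos kt,\ \sqrt{2\beta}\sin kt\ (1\le k\le N),\qquad\sqrt\beta\ (\text{only if }n\text{ is odd}),\qquad\sqrt{2\alpha}\cos Mt,\ \sqrt{2\alpha}\sin Mt .$$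
By orthogonality of the trigonometric functions and periodicity, $\int_t^{t+2\pi}cc^\top=\mathrm{diag}(b,\dots,b,a,a)$ for every $t$. So $c$ is PE with parameters $(a,b,2\pi)$. For $n=3$ the signal is $(\sqrt\beta,\sqrt{2\alpha}\cos t,\sqrt{2\alpha}\sin t)^\top$. For $n=4$ the strong frequencies are $\pm1$ and the weak ones $\pm2$.

**Step 2: pass to the rotating frame and get an equation for eigenvalues.** We have $c(t)=e^{tJ}c_0$ with $c_0=c(0)$ and $J$ real, skew-symmetric: a block $\begin{pmatrix}0&-k\\k&0\end{pmatrix}$ for each pair of frequency $k$, and a $0$ for the constant component. Its eigenvalues $ik$, $k\in\mathcal K\cup\{\pm M\}$, are simple. The unit eigenvectors in a block are $\frac1{\sqrt2}(1,\mp i)^\top$, and $c_0$ is $(\sqrt{2\beta},0)^\top$ or $(\sqrt{2\alpha},0)^\top$ there. So in a unitary eigenbasis the components of $c_0$ satisfy $|c_{0,k}|^2=\beta$ for $k\in\mathcal K$ and $|c_{0,\pm M}|^2=\alpha$.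

With $y=e^{-tJ}x$ we have $c^\top x=c_0^\top e^{-tJ}x=c_0^\top y$, so (1) becomes $\dot y=-By$, $B=J+c_0c_0^\top$. Let $z\notin i\mathbb Z$ satisfy
$$\sum_{k\in\mathcal K\cup\{\pm M\}}\frac{|c_{0,k}|^2}{z-ik}=1, \tag{12}$$
and put $v=(J-z)^{-1}c_0\ne0$. Then $c_0^*v=\sum_k\frac{|c_{0,k}|^2}{ik-z}=-1$, so $(B-z)v=c_0+c_0(c_0^*v)=0$. Thus $x(t)=e^{tJ}e^{-zt}v$ is a solution of (1) with $|x(t)|=|v|e^{-t\,\mathrm{Re}\,z}$, and
$$R(c)\le\mathrm{Re}\,z,\qquad\mathrm{Re}\,z\ge0, \tag{13}$$
where the second inequality holds because $|v|^2\,\mathrm{Re}\,z=\mathrm{Re}\langle v,Bv\rangle=|c_0^*v|^2\ge0$.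

**Step 3: center the equation at the weak frequency.** Put $z=iM+\mu$ and $\mathcal J=\{M-k:k\in\mathcal K\}\subset\{1,\dots,2N+1\}$. For $0<|\mu|\le\frac12$ we have $z\notin i\mathbb Z$, and multiplying (12) by $\mu$ turns it into the equivalent equation
$$\mu\,(1-\beta G(\mu))=\alpha,\qquad G(\mu)=\sum_{j\in\mathcal J}\frac1{\mu+ij}+\frac\rho{\mu+2iM}. \tag{14}$$
The function $G$ is holomorphic in $|\mu|<1$, and $G(0)=-ih$ with
$$h=h_0+\frac\rho{2M},\qquad h_0=\sum_{j\in\mathcal J}\frac1j .$$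
If we replaced $G(\mu)$ by $G(0)$, the root would be $\frac\alpha{1+i\beta h}$, with real part $\frac\alpha{1+\beta^2h^2}$. The remaining steps show that $h_0\approx\log n$ and that the true root is this small.

**Step 4: compute $h_0$.** Let $H_m=\sum_{j=1}^m\frac1j\ge\log(m+1)$. If $n$ is odd, $\mathcal J=\{1,\dots,n-2\}$, so $h_0=H_{n-2}\ge\log(n-1)\ge\log n-\log\frac32\ge\log n-\frac12$. If $n\ge4$ is even, $\mathcal J=\{1,\dots,n-1\}\setminus\{\frac n2\}$, so $h_0=H_{n-1}-\frac2n\ge\log n-\frac12$. As $1\in\mathcal J$, and $\log n\ge1$ for $n\ge3$,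
$$h\ge h_0\ge\log n-\tfrac12\ge\tfrac12\log n,\qquad h_0\ge1 . \tag{15}$$
For instance, $h_0=1$ for $n=3$ and $h_0=1+\frac13=\frac43$ for $n=4$.

**Step 5: control $G(\mu)-G(0)$ uniformly in $n$.** For $|\mu|\le\frac12$ and $j\ge1$, $\big|\frac1{\mu+ij}-\frac1{ij}\big|=\frac{|\mu|}{j\,|\mu+ij|}\le\frac{|\mu|}{j(j-\frac12)}$. The term with $j=2M=2N+2$ has weight $\rho\le1$ and $2M\notin\mathcal J$, so
$$|G(\mu)-G(0)|\le|\mu|\sum_{j\ge1}\frac1{j(j-\frac12)}=4|\mu|\sum_{j\ge1}\Big(\frac1{2j-1}-\frac1{2j}\Big)=4\log2\,|\mu|\le3|\mu| . \tag{16}$$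

**Step 6: find a small root by Rouché's theorem.** Let $D=1-\beta G(0)=1+i\beta h$, so $|D|^2=1+\beta^2h^2$. Assume
$$12\,\alpha\beta<|D|^2,\qquad4\alpha\le|D|, \tag{17}$$
and put $r=\frac{2\alpha}{|D|}\le\frac12$. We compare
$$\mu(1-\beta G(\mu))-\alpha=(\mu D-\alpha)-\beta\mu\,(G(\mu)-G(0))$$
with $\mu D-\alpha$ on the circle $|\mu|=r$. There, by (16) and (17),
$$|\mu D-\alpha|\ge r|D|-\alpha=\alpha,\qquad|\beta\mu(G(\mu)-G(0))|\le3\beta r^2=\frac{12\alpha^2\beta}{|D|^2}<\alpha .$$
The function $\mu D-\alpha$ has its zero $\frac\alpha D$, of modulus $\frac r2$, inside the disc. By Rouché's theorem (14) has a root $\mu$ with $|\mu|<r\le\frac12$, and $\mu\ne0$ because $\alpha\ne0$. So $z=iM+\mu$ satisfies (12), and (13) gives $R(c)\le\mathrm{Re}\,\mu$ and $\mathrm{Re}\,\mu\ge0$.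

**Step 7: bound the real part of the root.** Knowing only $|\mu|<r$ would give a bound of size $\frac\alpha{\beta h}$. To gain the second factor $\beta h$ we use the sign of $\mathrm{Re}\,\mu$. Since $\mathrm{Re}\,\mu\ge0$, every term of $G(\mu)$ has nonnegative real part, as $\mathrm{Re}\frac1{\mu+ij}=\frac{\mathrm{Re}\,\mu}{|\mu+ij|^2}$. So $\mathrm{Re}(1-\beta G(\mu))\le1$. By (14), $1-\beta G(\mu)\ne0$ and
$$R(c)\le\mathrm{Re}\,\mu=\mathrm{Re}\,\frac\alpha{1-\beta G(\mu)}=\frac{\alpha\,\mathrm{Re}(1-\beta G(\mu))}{|1-\beta G(\mu)|^2}\le\frac\alpha{|1-\beta G(\mu)|^2} . \tag{18}$$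
By (16) and $|\mu|<r$,
$$|1-\beta G(\mu)|\ge|D|-3\beta|\mu|\ge|D|\Big(1-\frac{6\alpha\beta}{|D|^2}\Big), \tag{19}$$
and the last factor is positive by (17).

**Step 8: let $b\to\infty$ with $a$ and $n\ge3$ fixed.** By (15), $|D|^2\ge\beta^2h_0^2\ge\beta^2$. So $\frac{12\alpha\beta}{|D|^2}\le\frac{12\alpha}\beta\to0$ and $\frac{4\alpha}{|D|}\le\frac{4\alpha}\beta\to0$: (17) holds for large $b$, and the last factor in (19) tends to $1$. From (7), (18), (19), and $2\pi\alpha=a$, $b=2\pi\beta$,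
$$\overline F(n)\le\limsup_{b\to\infty}\frac{2\pi(1+b^2)}a\cdot\frac\alpha{\beta^2h_0^2}\,(1+o(1))=\frac{4\pi^2}{h_0^2}\le\frac{4\pi^2}{(\log n-\frac12)^2}\le\frac{16\pi^2}{(\log n)^2},$$
where the last two inequalities are (15).

**Theorems 1 and 2.** The third expression in Step 8 is the upper bound of Theorem 2. With the lower bound of Section 5, both $(\log n)^2\underline F(n)$ and $(\log n)^2\overline F(n)$ lie between $4\pi^2\big(\frac{\log n}{\log n+6\pi}\big)^2$ and $4\pi^2\big(\frac{\log n}{\log n-1/2}\big)^2$, which do not involve $a,T$ and tend to $4\pi^2$. This proves Theorem 2. Step 8 also gives the upper bound of Theorem 1 for $n\ge3$, because $16\pi^2\le32\pi^2$. For $n=2$, Proposition 1 gives $\overline F(2)\le64\pi^2\le\frac{32\pi^2}{(\log2)^2}$, because $2(\log2)^2<1$. With the lower bound of Section 5, Theorem 1 is proved, with $f(n)=(\log n)^{-2}$, $k_0=\frac1{25}$, $k_1=32\pi^2$. $\blacksquare$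

## 7. Uniformity in all $0<a\le b$

The lower bound in Theorem 3 was proved in Section 5. For the upper bound we can no longer let $b\to\infty$ to secure (17), but a large $h$ does the same work.

**Step 1: $n\ge91$.** The purpose is to verify (17) for every $a\le b$. By (15), $h\ge\log91-\frac12\ge4$. Since $\alpha\le\beta$,
$$12\alpha\beta\le12\beta^2<1+16\beta^2\le|D|^2,\qquad4\alpha\le4\beta\le\beta h<|D| .$$
So (17) holds, and then $\frac{6\alpha\beta}{|D|^2}<\frac12$, so (19) gives $|1-\beta G(\mu)|\ge\frac{|D|}2$. By (7), for any $T$, and (18),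
$$\frac{T\,R(a,b,T,n)}a\le\frac{2\pi}a\cdot\frac{4\alpha}{1+\beta^2h^2}=\frac4{1+b^2h^2/4\pi^2}=\frac{16\pi^2}{4\pi^2+b^2h^2}\le\frac{16\pi^2}{1+b^2h^2}\le\frac{64\pi^2}{1+b^2\log^2n},$$
where the last inequality uses $h\ge\frac12\log n$ in the form $1+b^2h^2\ge\frac14(1+b^2\log^2n)$.

**Step 2: $2\le n\le90$.** Here $\log n$ is bounded, so the quoted bound $R(a,b,T,n)\le C_0\frac a{(1+b^2)T}$ from (9) suffices: $1+b^2\log^2n\le(1+\log^290)(1+b^2)$ gives
$$R(a,b,T,n)\le\frac{C_0(1+\log^290)\,a}{(1+b^2\log^2n)\,T} .$$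
Theorem 3 holds with $C=\max\{64\pi^2,\ C_0(1+\log^290)\}$ and $c=\frac1{41}$. $\blacksquare$
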